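# Irreducible pure conditions of plane isostatic graphs

## The theorem and the terms in it

**Theorem 1.** Let $G=(V,E)$ be a finite simple graph that is isostatic in the plane, with $n=|V|\ge 3$, and suppose that $G$ has no proper rigid subgraph on more than two vertices. Then the pure condition $C(G)$ is irreducible in $\mathbb C[x_v,y_v:v\in V]$, hence also in $\mathbb R[x_v,y_v:v\in V]$.

With irreducibility read over $\mathbb R$, this is a conjecture of White and Whiteley, stated in the review "Rigidity through a Projective Lens"; so the conjecture is true. In words: every isostatic graph carries a polynomial that tells its rigid positions from its flexible ones, and if the graph has no smaller rigid piece inside it, then this polynomial does not factor. We now unpack the terms.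

**Definition (frameworks and motions).** A realization of $G$ assigns to each $v\in V$ a point $p_v=(x_v,y_v)\in\mathbb R^2$, with $p_u\neq p_v$ for every edge $uv$. An infinitesimal motion is a map $u:V\to\mathbb R^2$ with $(p_i-p_j)\cdot(u_i-u_j)=0$ for all $ij\in E$. Equivalently, $u\in\ker R(G,p)$, where the rigidity matrix $R(G,p)$ has size $|E|\times 2n$, and its row for $ij$ has $p_i-p_j$ in the two columns of $i$, $p_j-p_i$ in the two columns of $j$, and $0$ elsewhere.

Write $(\alpha,\beta)^\perp=(-\beta,\alpha)$. The trivial motions are spanned by the two translations $u_v=(1,0)$ and $u_v=(0,1)$ and the rotation $u_v=p_v^\perp$. As soon as two points $p_r\ne p_s$ differ, these three are independent: if $t+c\,p_v^\perp=0$ for $v=r,s$, then $c(p_r-p_s)^\perp=0$, so $c=0$ and then $t=0$.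

**Definition (rigid, isostatic).** A framework is infinitesimally rigid if all its infinitesimal motions are trivial. The graph $G$ is rigid if its generic realizations are infinitesimally rigid, that is, if $R(G)$ has rank $2n-3$ over the field of rational functions in the coordinates. It is isostatic if it is rigid and $|E|=2n-3$; then the rows of $R(G)$ are generically independent.

Infinitesimal rigidity is invariant under projective transformations, so one also speaks of graphs rigid in the projective plane $\mathbb P^2$. We shall use this invariance, and we prove what we use.

**Definition (pure condition).** Let $G$ be isostatic. Square off $R(G)$ by a tie-down, for instance by deleting three columns. By a known result of White and Whiteley, each square determinant obtained in this way equals $C(G)\cdot D$, where $D$ depends only on the tie-down and $C(G)$ is a polynomial that does not depend on the tie-down, up to a nonzero scalar. This $C(G)$ is the pure condition. A realization with $D(p)\neq0$ is infinitesimally rigid if and only if $C(G)(p)\ne0$.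

After homogenization $C(G)$ can be written in brackets $[abc]$, the determinants of three points in homogeneous coordinates; irreducibility of $C(G)$ is equivalent to irreducibility of the homogenization. We work with affine coordinates. The hypothesis $n\ge3$ excludes the single edge, whose pure condition is a nonzero constant.

Two pieces of notation will be used throughout. For $Z\subseteq V$, $i(Z)$ is the number of edges with both ends in $Z$. For a polynomial $F$, $\deg_wF$ is its total degree in the two variables $x_w,y_w$; it is additive on products.

## Column deletions and a formula for $C(G)$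

The aim here is a concrete definition of $C(G)$ that we can compute with. Let $T$ be the $3\times 2n$ matrix whose rows are the three basic trivial motions. Over the field of rational functions, $R=R(G)$ has rank $2n-3$, $T$ has rank $3$, and $RT^t=0$. For a set $J$ of three columns, write $T_J$ for the columns of $T$ in $J$ and $R_{J^c}$ for the columns of $R$ outside $J$. We claim that there is a rational function $\mu\ne0$, independent of $J$, with $\det R_{J^c}=\pm\mu\det T_J$ for all $J$.

To see this, fix $J_0$ with $\det T_{J_0}\neq 0$. Then $T=T_{J_0}\,[\,I\mid X\,]$, with the columns of $J_0$ listed first. From $RT^t=0$ we get $R_{J_0}+R_{J_0^c}X^t=0$, so $R=R_{J_0^c}\,[-X^t\mid I\,]$. Since $R$ has rank $2n-3$, $\det R_{J_0^c}\ne0$. Now take any $J$. Expanding along the identity columns, $\det[\,I\mid X\,]_J$ is, up to sign, the minor of $X$ with rows $J_0\setminus J$ and columns $J\setminus J_0$. In the same way, $\det[-X^t\mid I\,]_{J^c}$ is, up to sign, the minor of $X^t$ with rows $J\setminus J_0$ and columns $J_0\setminus J$. These two minors are transposes of each other. So the claim holds with $\mu=\det R_{J_0^c}/\det T_{J_0}$.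

Put $C(G)=\mu$ and $D_J=\det T_J$, so that
$$\det R(G)_{J^c}=\pm\, C(G)\,D_J .\tag{1}$$
For $r\ne s$ in $V$, direct evaluation of the $3\times 3$ determinants gives
$$J=\{x_r,y_r,x_s\}:\ D_J=\pm(y_r-y_s),\qquad J=\{x_r,y_r,y_s\}:\ D_J=\pm(x_r-x_s).\tag{2}$$
For instance, the columns of $x_r,y_r,x_s$ in $T$ are $(1,0,-y_r)^t$, $(0,1,x_r)^t$, $(1,0,-y_s)^t$, with determinant $y_r-y_s$.

By (1) and (2), both $\mu(y_r-y_s)$ and $\mu(x_r-x_s)$ are polynomials. As $y_r-y_s$ and $x_r-x_s$ are coprime, $\mu=C(G)$ is itself a polynomial. It has real coefficients and is nonzero. The entries of $R$ are linear forms, so $C(G)$ is homogeneous of degree $(2n-3)-1=2n-4$.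

We record how $C(G)$ controls the rank at a real point $p$ with $p_r\neq p_s$ for some $r,s$.

If $R(G,p)$ has rank $2n-3$, then $C(G)(p)\ne0$. Indeed, choose $J$ as in (2) with $D_J(p)\neq0$. The kernel of $R(G,p)$ is three-dimensional, so it is the row space of $T(p)$, and since $\det T_J(p)\ne0$ it contains no nonzero vector vanishing on $J$. Hence $R(G,p)_{J^c}$ is injective, its determinant is nonzero, and (1) gives $C(G)(p)\neq 0$. Conversely, if $R(G,p)$ has smaller rank, then all its maximal minors vanish, and (1) with the same $J$ gives $C(G)(p)=0$.

## Triangles, glued triangles, and sparsity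

**The triangle.** Let $n=3$; then $|E|=3$ and $G$ is a triangle $abc$. Deleting $x_a,y_a,x_b$ leaves the columns $y_b,x_c,y_c$, and the determinant of the rows $ab,ac,bc$ is
$$\begin{vmatrix} y_b-y_a&0&0\\0&x_c-x_a&y_c-y_a\\y_b-y_c&x_c-x_b&y_c-y_b\end{vmatrix}=(y_b-y_a)\big[(x_c-x_a)(y_c-y_b)-(y_c-y_a)(x_c-x_b)\big].$$
So $C(G)$ is the last bracket up to sign, that is, $C(G)=\pm[abc]$: the triangle is flexible exactly when it is collinear. This polynomial has degree $1$ in $x_a$, with leading coefficient $\pm(y_b-y_c)$. At $y_b=y_c=y$ it becomes $\pm(x_b-x_c)(y-y_a)\neq0$, so the part free of $x_a$ is not divisible by $y_b-y_c$. A polynomial of degree one in a variable whose two coefficients are coprime is irreducible. This proves Theorem 1 for $n=3$.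

**Two triangles on a common edge.** Let $G$ have the edges $ab,ac,bc,ad,bd$. Delete $x_a,y_a,x_b$. The row $ab$ contributes $y_b-y_a$, the rows $ac,bc$ give a $2\times2$ block in the columns of $c$, and the rows $ad,bd$ one in the columns of $d$. So $C(G)=\pm[abc][abd]$, which is reducible. The triangle $abc$ is a proper rigid subgraph, so the hypothesis of Theorem 1 does exclude something.

From here on $n\ge4$ and $G$ is as in Theorem 1. We translate the hypothesis into counting. The rows of edges inside $Z$ are supported on the columns of $Z$ and are generically independent. For $|Z|\ge2$ the trivial motions of $Z$ give a three-dimensional kernel, so $i(Z)\le2|Z|-3$. If equality holds and $|Z|\ge3$, the subgraph induced on $Z$ has rank $2|Z|-3$ and is rigid. Hence four facts.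

* (F1) $i(Z)\le2|Z|-4$ for every $Z\subsetneq V$ with $|Z|\ge3$.
* (F2) $G$ has no triangle, as a triangle has $|Z|=3$ and $i(Z)=3$. So the neighbors of any vertex are pairwise nonadjacent.
* (F3) Every vertex has degree at least $3$. If $\deg w\le2$, then $Z=V\setminus w$ has $|Z|=n-1\ge3$ and $i(Z)\ge2n-5=2|Z|-3$, against (F1).
* (F4) $G$ is connected. A component with $k$ vertices has at most $2k-3$ edges if $k\ge2$ and $0=2k-2$ if $k=1$, so with two or more components there would be at most $2n-4$ edges.

What is the smallest such graph? By (F3), $3n\le2|E|=4n-6$, so $n\ge6$. For $n=6$ there are $9$ edges and every degree is $3$. The three neighbors of a vertex $w$ are pairwise nonadjacent, so each of them has its two further neighbors among the two remaining vertices. Therefore $G=K_{3,3}$. Does $K_{3,3}$ qualify? The next section answers this.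

## Motions in homogeneous coordinates, and $K_{3,3}$

This section gives a form of infinitesimal motions in which points at infinity are allowed.

**Definition (projective motions).** For nonzero vectors $P_v\in\mathbb R^3$ $(v\in V)$, let $\mathcal M(P)$ be the space of all $(m_v)\in(\mathbb R^3)^V$ with
$$m_v\cdot P_v=0\quad(v\in V),\qquad m_v\cdot P_{v'}+m_{v'}\cdot P_v=0\quad(vv'\in E).\tag{3}$$

If $P_v=(p_v,1)$ for all $v$, the first condition says that $m_v=(u_v,-u_v\cdot p_v)$ for a unique $u_v\in\mathbb R^2$. Then $m_v\cdot P_{v'}=u_v\cdot(p_{v'}-p_v)$, so $m_v\cdot P_{v'}+m_{v'}\cdot P_v=-(p_v-p_{v'})\cdot(u_v-u_{v'})$. Thus $\mathcal M(P)\cong\ker R(G,p)$.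

The dimension of $\mathcal M(P)$ does not change under $P_v\mapsto gP_v$ with $g\in GL_3(\mathbb R)$: send $m_v$ to $g^{-t}m_v$. It does not change under $P_v\mapsto k_vP_v$ with $k_v\neq0$ either: send $m_v$ to $k_vm_v$, which multiplies the edge expression for $vv'$ by $k_vk_{v'}$. Finally, for every skew-symmetric $S$, the vectors $m_v=SP_v$ satisfy (3); these are the trivial motions in this language.

**Example ($K_{3,3}$).** Let the two sides be $X$ and $Y$, put $P_v=(p_v,1)$, and assume that the three points of $X$ are not collinear. Then the $P_v$ with $v\in X$ form a basis, and for any $(m_v)\in\mathcal M(P)$ there is a unique $3\times3$ matrix $N$ with $m_v=NP_v$ for $v\in X$. For $v'\in Y$ the three edges at $v'$ say $P_v\cdot(N^tP_{v'}+m_{v'})=0$ for all $v\in X$, so $m_{v'}=-N^tP_{v'}$. What remains of (3) is $P_v^tNP_v=0$ at all six vertices. Writing $N=Q+S$ with $Q$ symmetric and $S$ skew, this is a condition on $Q$ only: the conic of $Q$ passes through the six points. So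
$$\dim\ker R(K_{3,3},p)=3+\dim\{Q\ \text{symmetric}:P_v^tQP_v=0\text{ for all six }v\}.\tag{4}$$
Six generic points lie on no conic, so $K_{3,3}$ is rigid, and with $9=2\cdot6-3$ edges it is isostatic. It has no proper rigid subgraph on more than two vertices. A rigid subgraph on $k$ vertices has at least $2k-3$ edges, while in $K_{3,3}$ three vertices span at most $2$ edges, four at most $4$, five at most $6$, and a proper subgraph on all six vertices has fewer than $9$. So Theorem 1 applies to $K_{3,3}$, its smallest case after the triangle.

## Degree and zeros of $C(G)$ in one vertex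

Here we look at $C(G)$ as a polynomial in the single point $p_w$.

**Lemma 1.** Let $w\in V$ have degree $d$.
(i) $\deg_wC(G)\le d-1$.
(ii) If $wb\in E$, then $C(G)$ lies in the prime ideal $I_{wb}=(x_w-x_b,\;y_w-y_b)$.

*Proof.* Choose $r\neq s$ in $V\setminus\{w\}$ and $J=\{x_r,y_r,x_s\}$. By (1) and (2), $\det R(G)_{J^c}=\pm C(G)(y_r-y_s)$, and $y_r-y_s$ does not involve $p_w$.

(i) Only the $d$ rows of edges at $w$ involve $p_w$, and their entries have degree at most $1$ in $p_w$. So the determinant has degree at most $d$ in $p_w$, and its part of degree $d$ is the determinant of the matrix in which each of these rows is replaced by its linear part: for the edge $wb$, $p_w$ in the columns of $w$ and $-p_w$ in the columns of $b$ (as far as these survive the deletion of $J$). Both columns of $w$ are still there. The new matrix kills the vector with $p_w^\perp$ at $w$ and $0$ elsewhere: a row at $w$ gives $p_w\cdot p_w^\perp=0$, and every other row is $0$ in the columns of $w$. This vector is nonzero, so the part of degree $d$ vanishes.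

(ii) Modulo $I_{wb}$ the row of $wb$ is zero, so $C(G)(y_r-y_s)\in I_{wb}$. The quotient by $I_{wb}$ is the polynomial ring in the coordinates of $V\setminus w$, a domain (over $\mathbb R$ and over $\mathbb C$), and $y_r-y_s$ is nonzero in it because $r\ne s$ and $r,s\neq w$. Hence $C(G)\in I_{wb}$. $\square$

So, with the other points fixed, the locus $C(G)=0$ for $p_w$ is given by a polynomial of degree at most $d-1$ and passes through all $d$ neighbors of $w$.

## All neighbors on a line, and all but one

Suppose $C(G)=AB$. By Lemma 1(ii) and primality, for each neighbor $b$ of $w$ one of $A,B$ lies in $I_{wb}$. We would like to play the number of neighbors against the degree $d-1$. In two variables this gives no contradiction, as a reducible curve of degree $d-1$ can pass through $d$ points. In one variable, degree bounds the number of zeros. So the first thing to try is to put $w$ and all its neighbors at distinct points of a line $\ell$ and to slide $w$ along $\ell$.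

This fails at once: the polynomial obtained has degree at most $d-1$ and $d$ distinct zeros, so it is identically zero and says nothing about $A$ and $B$. Geometrically, when all neighbors of $w$ are on a line through $w$, the velocity of $w$ perpendicular to that line, with all other velocities $0$, is an infinitesimal motion. It is not trivial, since a trivial motion that vanishes at two distinct points is $0$.

So we put all neighbors but one on the line. Then there are $d-1$ forced zeros and degree at most $d-1$, an exact fit, provided that the restricted polynomial is not zero. The following lemma supplies this, and it is where most of the work lies.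

**Lemma 2.** Let $w\in V$, $a\in N(w)$, $L=N(w)\setminus\{a\}$. There is a real configuration $p$ in which the points $p_w$ and $p_b$ $(b\in L)$ are pairwise distinct and lie on one line, and $C(G)(p)\neq0$.

For $K_{3,3}$ this is visible from (4). Let $w$ be on the side $X'=\{w,e,f\}$, and let $a,b_1,b_2$ be the other side. Put $w,b_1,b_2$ on a line $\ell$, at distinct points, with $a,e,f$ not collinear and off $\ell$. A conic that contains three points of $\ell$ contains $\ell$, hence is $\ell$ together with a second line, and that line would have to contain $a,e,f$. So no conic passes through the six points. The points of $X'$ are not collinear if $w\in\ell$ is chosen off the line $ef$; then (4), with $X=X'$, shows that the rank is full.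

## Coloring the edges by the factors

**Proof of Theorem 1 for $n\ge4$, given Lemma 2.** Let $C(G)=A\cdot B$ with $A,B\in\mathbb C[x_v,y_v:v\in V]$. We show that one factor is constant.

**Step 1: exact degrees on the special line.** Fix $w\in V$, $d=\deg w\ge3$, and set $\alpha=\deg_wA$, $\beta=\deg_wB$. By Lemma 1(i), $\alpha+\beta\le d-1$. Let $a\in N(w)$, $L=N(w)\setminus\{a\}$, and take $p$ from Lemma 2. Let $\mathbf e$ be a direction vector of the line through $p_w$ and the $p_b$. Replace $p_w$ by $p_w+s\mathbf e$ and keep all other points fixed. Let $p_b$ correspond to $s=s_b$; these $d-1$ numbers are distinct. Write $\tilde C(s)=\tilde A(s)\tilde B(s)$ for the polynomials in $s$ so obtained. Then $\tilde C(0)=C(G)(p)\ne0$ and $\deg\tilde C\le d-1$, and $\tilde C(s_b)=0$ for all $b\in L$ by Lemma 1(ii). Hence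
$$\tilde C(s)=\kappa\prod_{b\in L}(s-s_b),\qquad\kappa\neq0.\tag{5}$$
So $d-1=\deg\tilde A+\deg\tilde B\le\alpha+\beta\le d-1$, and since $\deg\tilde A\le\alpha$ and $\deg\tilde B\le\beta$,
$$\deg\tilde A=\alpha,\qquad\deg\tilde B=\beta,\qquad\alpha+\beta=d-1.\tag{6}$$
In particular $\deg_wC(G)=d-1\ge2$, so $C(G)$ is not constant.

**Step 2: each edge belongs to exactly one factor.** Let $b\in L$. As $I_{wb}$ is prime and $AB\in I_{wb}$, at least one of $A,B$ is in $I_{wb}$. If $A\in I_{wb}$ then $\tilde A(s_b)=0$, and likewise for $B$. Were both in $I_{wb}$, then $s_b$ would be a multiple root of $\tilde C$, against (5). So exactly one of $A,B$ lies in $I_{wb}$; call the edge $wb$ $A$-colored or $B$-colored accordingly. The color depends only on the edge and the factorization, not on $a$ or $p$, nor on which end of the edge is called $w$. Every edge at $w$ gets a color, because each $b\in N(w)$ lies in $L$ for some choice of $a$.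

**Step 3: change the omitted neighbor.** For a given $a$, all roots of $\tilde A$ are among the $s_b$, and they are simple. If $wb$ is $A$-colored, $s_b$ is a root of $\tilde A$; if it is $B$-colored, $s_b$ is a root of $\tilde B$ and so not of $\tilde A$. With (6),
$$\alpha=\#\{b\in N(w)\setminus\{a\}:wb\text{ is }A\text{-colored}\}\qquad\text{for every }a\in N(w).\tag{7}$$
The left side does not depend on $a$. If both colors occurred at $w$, then omitting an $A$-colored edge and omitting a $B$-colored edge would give right sides that differ by $1$. So all edges at $w$ have one color. If it is $A$, then (7) and (6) give $\alpha=d-1$ and $\beta=0$; if it is $B$, then $\alpha=0$ and $\beta=d-1$.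

**Step 4: spread the color over the graph.** Step 3 holds at every vertex. Adjacent vertices share an edge, so they have the same color, and $G$ is connected by (F4). So all edges have the same color, say $A$. Then $\deg_wB=0$ for every $w$, which means that $B$ is constant. So $C(G)$ is irreducible over $\mathbb C$. It is a nonconstant real polynomial and a nontrivial real factorization is also a complex one, so it is irreducible over $\mathbb R$ as well. $\blacksquare$

What remains is Lemma 2.

## Sending the line to infinity

In Lemma 2 we must show that a rigidity matrix with $d$ collinear points has full rank. The equations become much simpler when the special line is the line at infinity, and (3) lets us put it there.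

Fix $w,a,L$ as in Lemma 2, let $d=\deg w$, $M=V\setminus(L\cup\{w\})$, and let $E_M$ be the set of edges inside $M$. Then $a\in M$ and $|M|=n-d$. By (F2), no two elements of $L$ are adjacent. So the edges of $G$ are $wa$; the $wb$ with $b\in L$; the edges between $L$ and $M$; and $E_M$.

Choose $p_y\in\mathbb R^2$ for $y\in M$, and pairwise linearly independent vectors $n_w$ and $n_b$ $(b\in L)$ in $\mathbb R^2$. Put
$$P_y=(p_y,1)\ (y\in M),\qquad P_b=(n_b,0)\ (b\in L),\qquad P_w=(n_w,0).$$

**Step 1: normalize the motion.** Let $(m_v)\in\mathcal M(P)$. The conditions $m_v\cdot P_v=0$ say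
$$m_y=(u_y,-u_y\cdot p_y),\qquad m_b=(\rho_bn_b^\perp,-\lambda_b),\qquad m_w=(\rho_wn_w^\perp,-\lambda_w).$$
Since $n_w^\perp\cdot n_b=-n_b^\perp\cdot n_w$, the edge $wb$ gives
$$\rho_w\,n_w^\perp\cdot n_b+\rho_b\,n_b^\perp\cdot n_w=(\rho_b-\rho_w)\,n_b^\perp\cdot n_w=0 .$$
By independence of $n_w,n_b$, we get $\rho_b=\rho_w=:\rho$ for all $b\in L$. The map $S(q,z)=(q^\perp,0)$ is skew, because $q^\perp\cdot q'$ is antisymmetric in $q,q'$. It has $SP_b=(n_b^\perp,0)$ and $SP_w=(n_w^\perp,0)$. Subtracting $\rho$ times the trivial motion $(SP_v)$, we may assume $\rho=0$.

**Step 2: the remaining equations.** With $\rho=0$ they read as follows.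

* Edge $by$ with $b\in L$, $y\in M$: $m_b\cdot P_y+m_y\cdot P_b=-\lambda_b+n_b\cdot u_y=0$, so $\lambda_b=n_b\cdot u_y$.
* Edge $e=yz\in E_M$: $(p_y-p_z)\cdot u_y=(p_y-p_z)\cdot u_z$; call the common value $\lambda_e$.
* Edge $wa$: $\lambda_w=n_w\cdot u_a$.

The first two families have the same shape. Let $\mathcal H=L\sqcup E_M$, and let $I\subseteq\mathcal H\times M$ consist of the pairs $(b,y)$ with $b\in L$, $y\in M$, $by\in E$, and of the pairs $(e,y),(e,z)$ for each $e=yz\in E_M$. With $c_b=n_b$ and $c_e=p_y-p_z$ (for $e=yz$, in a fixed order), the two families are the system
$$\lambda_h=c_h\cdot u_y\qquad((h,y)\in I),\qquad\lambda_h\in\mathbb R,\ u_y\in\mathbb R^2.\tag{8}$$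

**Step 3: what we need.** Suppose the only solutions of (8) are $u_y=t$ for all $y\in M$ and $\lambda_h=c_h\cdot t$, with $t\in\mathbb R^2$. Then also $\lambda_w=n_w\cdot u_a=n_w\cdot t$, and so $m_v=S_tP_v$ for all $v$, where $S_t(q,z)=(zt,-t\cdot q)$: indeed $S_tP_y=(t,-t\cdot p_y)$, $S_tP_b=(0,-t\cdot n_b)$ and $S_tP_w=(0,-t\cdot n_w)$. So every element of $\mathcal M(P)$ has the form $\big((\rho S+S_t)P_v\big)_v$, and $\dim\mathcal M(P)\le3$.

For $K_{3,3}$, with $M=\{a,e,f\}$ and $L=\{b_1,b_2\}$, the system can be solved by hand. The vertices $b_1,b_2$ give $n_{b_i}\cdot(u_e-u_f)=0$, so $u_e=u_f$. The edges $ae,af$ then give $(p_a-p_e)\cdot(u_a-u_e)=0$ and $(p_a-p_f)\cdot(u_a-u_e)=0$, so $u_a=u_e$ as soon as $a,e,f$ are not collinear.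

In general there are two obstacles. The row of (8) for $(h,y)$ uses a vector $c_h$ that is the same for all $y$, so the matrix is not a generic matrix with a given zero pattern. And the vectors $c_e=p_y-p_z$ cannot be chosen freely. We deal with them in this order.

## Linear systems with one vector per row group

If each row of (8) had its own independent coefficients, Hall's theorem would decide when the rank is full. With repeated $c_h$, different terms of a determinant may give the same monomial and might cancel. The way out is to start from a generic matrix with the same zero pattern and change coordinates at each $y$ so that its two-dimensional kernel becomes the constants $u_y=t$. The equations then force the coefficient vectors to repeat.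

We recall Hall's theorem: in a bipartite graph, the rows can be matched injectively to columns if every set of rows has, in total, at least as many neighboring columns as it has elements.

**Lemma 3.** Let $\mathcal H$ and $M\neq\emptyset$ be finite sets and $I\subseteq\mathcal H\times M$. For $I'\subseteq I$ let $\mathcal H(I'),M(I')$ be the sets of elements occurring in $I'$. Assume
$$|I|=|\mathcal H|+2|M|-2,\qquad|I'|\le|\mathcal H(I')|+2|M(I')|-2\quad(\emptyset\ne I'\subseteq I).\tag{9}$$
Let $\Omega$ be the set of $(c_h)\in(\mathbb R^2)^{\mathcal H}$ for which (8) has only the solutions $u_y=t$ for all $y$, $\lambda_h=c_h\cdot t$ $(t\in\mathbb R^2)$. Then $\Omega$ is a nonempty Zariski open set, and it is invariant under rescaling each $c_h$ by a nonzero scalar.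

A small example: $\mathcal H=\{1,2\}$, $M=\{y,z\}$, $I=\mathcal H\times M$. Then $|I|=4=2+4-2$. The inequality in (9) holds for each $I'$: one pair, $1\le1$; two pairs with the same $h$, $2\le3$; two pairs with the same element of $M$, $2\le2$; two disjoint pairs, three pairs or four pairs, at most $4\le4$. The system says $c_1\cdot(u_y-u_z)=c_2\cdot(u_y-u_z)=0$, so $\Omega$ is the set of linearly independent pairs $(c_1,c_2)$.

*Proof.* **Step 1: openness and scaling.** The listed solutions always form a two-dimensional space. There are $|\mathcal H|+2|M|=|I|+2$ unknowns, so $(c_h)\in\Omega$ if and only if the $|I|$ equations are independent, that is, some minor of size $|I|$ is nonzero. This is a Zariski open condition. If $c_h$ is replaced by $\sigma_hc_h$ with $\sigma_h\ne0$, replacing $\lambda_h$ by $\sigma_h\lambda_h$ carries solutions to solutions bijectively, so the dimension of the solution space does not change. It remains to find one point of $\Omega$.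

**Step 2: a generic matrix with the same zero pattern.** Let $N$ be the matrix with rows indexed by $I$ and columns by $\mathcal H\sqcup(M\times\{1,2\})$, whose row $(h,y)$ has an entry $\alpha_{hy}$ in column $h$, a vector $b_{hy}$ in the two columns of $y$, and zeros elsewhere, all these entries being independent indeterminates. For $y_0\in M$ delete the two columns of $y_0$; the result is square of size $|I|$. For $\emptyset\neq I'\subseteq I$, the number of remaining columns in which some row of $I'$ has an indeterminate is at least $|\mathcal H(I')|+2|M(I')|-2\ge|I'|$. By Hall's theorem there is a perfect matching of rows to columns along indeterminate entries. Different matchings give different monomials, so the determinant is a nonzero polynomial. Choose real values at which all these determinants $(y_0\in M)$ and all $\alpha_{hy}$ are nonzero; from now on $N$ is this real matrix.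

**Step 3: the kernel as coordinates.** Now $N$ has rank $|I|$ and a two-dimensional kernel; let $\varphi,\psi$ span it. Put $\gamma_h=(\varphi_h,\psi_h)^t\in\mathbb R^2$, and let $\Gamma_y$ be the $2\times2$ matrix with rows $\varphi_y,\psi_y$. A kernel vector that vanishes at $y$ is $0$, by the nonzero determinant for $y_0=y$. So no nontrivial combination of $\varphi_y,\psi_y$ vanishes, and $\Gamma_y$ is invertible. That $\varphi$ and $\psi$ are in the kernel means $\alpha_{hy}\gamma_h+\Gamma_yb_{hy}=0$, so $b_{hy}=-\alpha_{hy}\Gamma_y^{-1}\gamma_h$.

**Step 4: the vectors repeat.** The row $(h,y)$ of $N$ is therefore the functional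
$$z\mapsto\alpha_{hy}z_h+b_{hy}\cdot z_y=\alpha_{hy}\big(z_h-\gamma_h\cdot\Gamma_y^{-t}z_y\big).$$
Under the bijective substitution $\lambda_h=z_h$, $u_y=\Gamma_y^{-t}z_y$, and since $\alpha_{hy}\ne0$, the system $Nz=0$ becomes (8) with $c_h=\gamma_h$. Its solution space is two-dimensional, so $(\gamma_h)\in\Omega$. $\square$

## The count for $\mathcal H=L\sqcup E_M$

We check (9) for the sets $\mathcal H$, $M$, $I$ of our graph. Write $e(L',M')$ for the number of edges between $L'$ and $M'$.

**Equality.** We have $|I|=e(L,M)+2|E_M|$ and $|\mathcal H|=|L|+|E_M|$, so
$$|I|-|\mathcal H|=|E_M|+e(L,M)-|L|=(2n-3-d)-(d-1)=2(n-d)-2=2|M|-2.$$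

**Inequality.** Let $\emptyset\ne I'\subseteq I$, $M'=M(I')$ and $L'=\{b\in L:|N(b)\cap M'|\ge2\}$. We bound $|I'|-|\mathcal H(I')|$ by what each $h$ contributes. An $e\in E_M$ occurring in $I'$ contributes $1$ if both its pairs are in $I'$, and then $e$ lies inside $M'$; otherwise it contributes $0$. A $b\in L$ occurring in $I'$ contributes at most $|N(b)\cap M'|-1$, which is $0$ unless $b\in L'$. Elements of $L'$ that do not occur contribute $0\le|N(b)\cap M'|-1$. Altogether
$$|I'|-|\mathcal H(I')|\le i(M')+\sum_{b\in L'}\big(|N(b)\cap M'|-1\big)=i(M')+e(L',M')-|L'|.$$
So it suffices to prove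
$$i(M')+e(L',M')\le2|M'|+|L'|-2.\tag{10}$$
Let $Z=M'\cup L'\cup\{w\}$, so $|Z|=|M'|+|L'|+1\ge2$. Because of the edges $wb$ with $b\in L'$, $i(Z)\ge i(M')+e(L',M')+|L'|$. There are three cases.

* If $|Z|=2$, then $|M'|=1$ and $L'=\emptyset$, and (10) reads $0\le0$.
* If $|Z|\ge3$ and $Z\neq V$, then (F1) gives $i(M')+e(L',M')+|L'|\le2|Z|-4=2|M'|+2|L'|-2$, which is (10).
* If $Z=V$, then the edge $wa$ also lies in $Z$, and $i(M')+e(L',M')+|L'|+1\le2n-3=2|M'|+2|L'|-1$, which is (10).

The last case shows what the omitted neighbor does: the bound $2n-3$ for the whole graph is one larger than (F1) would give, and the edge $wa$, which does not appear in (8), makes up for it.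

So Lemma 3 applies. Let $\Omega\subseteq(\mathbb R^2)^L\times(\mathbb R^2)^{E_M}$ be the resulting set.

## Points whose differences lie in $\Omega$

**Step 1: choice of data.** We show that there are $p_y\in\mathbb R^2$ $(y\in M)$, $n_b\in\mathbb R^2$ $(b\in L)$ and $n_w\in\mathbb R^2$ such that $\big((n_b)_{b\in L},(p_y-p_z)_{yz\in E_M}\big)\in\Omega$ and the vectors $n_w,n_b$ $(b\in L)$ are pairwise linearly independent. The differences $p_y-p_z$ are not free, but $\Omega$ ignores scalars, so it is enough to reach $\Omega$ with rescaled differences. Consider
$$\Psi:(\mathbb R^2)^M\times\mathbb R^{E_M}\to(\mathbb R^2)^{E_M},\qquad(p,\sigma)\mapsto\big(\sigma_e(p_y-p_z)\big)_{e=yz}.$$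
At a point with $\sigma\equiv1$ and all $p_y-p_z\ne0$ $(yz\in E_M)$, its differential is
$$(\dot p,\dot\sigma)\mapsto\big(\dot p_y-\dot p_z+\dot\sigma_e(p_y-p_z)\big)_e.$$
The $\dot\sigma_e$ fill the line spanned by $p_y-p_z$ in the $e$-th copy of $\mathbb R^2$, independently for each $e$, and this line is the kernel of the functional $(p_y-p_z)^\perp\cdot{}$. So the differential is surjective if and only if $\dot p\mapsto\big((p_y-p_z)^\perp\cdot(\dot p_y-\dot p_z)\big)_e$ maps onto $\mathbb R^{E_M}$. Replace $\dot p$ by $\dot p^\perp$ and use $q^\perp\cdot r^\perp=q\cdot r$: this map becomes the rigidity matrix of $(M,E_M)$ at $p$. Its rows are rows of $R(G)$, supported on the columns of $M$, so for generic $p$ they are independent and the map is onto. By the inverse function theorem (for submersions), the image of $\Psi$ has nonempty interior.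

As $\Omega$ is nonempty and Zariski open, there is a nonzero polynomial $f$ that vanishes at every point outside $\Omega$. Consider $f\big((n_b),\Psi(p,\sigma)\big)$, a polynomial in $(n,p,\sigma)$. If it were zero, $f$ would vanish on $(\mathbb R^2)^L$ times a nonempty open set, hence be zero. So it is nonzero, and for generic $(p,\sigma,n)$ we have $\big((n_b),(\sigma_e(p_y-p_z))\big)\in\Omega$, all $\sigma_e\neq0$, and $n_w,n_b$ $(b\in L)$ pairwise independent. Dividing the $e$-th vector by $\sigma_e$ and using the scaling invariance of $\Omega$, we obtain the claim.

**Step 2: back to the affine plane.** We finish the proof of Lemma 2. With the data of Step 1, system (8) has only the solutions $u_y=t$, $\lambda_h=c_h\cdot t$. So $\dim\mathcal M(P)\le3$, by the section on the line at infinity. Choose $g\in GL_3(\mathbb R)$ whose third row is a functional that vanishes at none of the finitely many nonzero vectors $P_v$, and rescale each $gP_v$ to $(p'_v,1)$. Both operations keep $\dim\mathcal M$, so $\dim\ker R(G,p')\le3$. As $R(G,p')$ has $2n-3$ rows and $2n$ columns, its rank is $2n-3$.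

The vectors $gP_w,gP_b$ $(b\in L)$ lie in the plane $g\{z=0\}$, which is not the plane $\{z=0\}$ as it contains vectors with nonzero third coordinate. So the points $p'_w,p'_b$ lie on one line. They are pairwise distinct, because $n_w$ and the $n_b$ are pairwise independent. Since there are two distinct points among them, the rank statement after (2) gives $C(G)(p')\neq0$. This proves Lemma 2, and with it Theorem 1. $\square$

The hypothesis on rigid subgraphs entered through (F1)–(F3) only. The next theorem shows that it cannot be weakened.

## The converse: rigid subgraphs give factors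

**Theorem 2.** Let $G$ be isostatic with $n\ge3$. The following are equivalent:

1. $C(G)$ is irreducible over $\mathbb R$;
2. $C(G)$ is irreducible over $\mathbb C$;
3. $G$ has no proper rigid subgraph on more than two vertices.

*Proof.* (3)⇒(2) is Theorem 1. For (2)⇒(1), $C(G)$ is nonconstant, and a nontrivial factorization over $\mathbb R$ is one over $\mathbb C$.

(1)⇒(3): we show that a proper rigid subgraph $H=(V_H,E_H)$ with $k=|V_H|\ge3$ gives a factorization, as in the glued triangles. The rows of $E_H$ are generically independent and $H$ is rigid, so $|E_H|=2k-3$ and $H$ is isostatic. If $V_H=V$, then $|E_H|=2n-3=|E|$ and $H=G$, which is excluded; so $k<n$. Choose $r\neq s$ in $V_H$ and $J=\{x_r,y_r,x_s\}$. The rows of $E_H$ vanish in the columns of $V\setminus V_H$, so $R(G)_{J^c}$ is block triangular with diagonal blocks $R(H)_{J^c}$, square of size $2k-3$, and $Q$, with rows $E\setminus E_H$ and the columns of $V\setminus V_H$. The block $Q$ is square as well, since $(2n-3)-(2k-3)=2(n-k)$. By (1) and (2), with $D_J=\pm(y_r-y_s)$ for both graphs,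
$$C(G)=\pm C(H)\det Q.$$
Both factors are nonzero, as $C(G)\neq0$. The entries of $R(G)$ are linear forms, so $C(H)$ is homogeneous of degree $2k-4\ge2$ and $\det Q$ is homogeneous of degree $2(n-k)\ge2$. So $C(G)$ is reducible. $\square$

## Exact degrees and real zeros

**Corollary 3.** Let $G$ be isostatic and satisfy (3) of Theorem 2, $n\ge3$. For every vertex $w$, $\deg_wC(G)=\deg(w)-1$ exactly, and $C(G)$, viewed as a polynomial in $p_w$ over the field of rational functions in the other points, is irreducible.

*Proof.* For $n\ge4$ the degree is given by (6), and for $n=3$ it is visible from $C(G)=\pm[abc]$. The second claim is Gauss's lemma. Let $\mathcal R$ be the polynomial ring in the coordinates of the other points and $K$ its fraction field, and suppose $C(G)=FF'$ in $K[x_w,y_w]$ with both factors nonconstant. Clearing denominators gives $rC(G)=F_1F_1'$ with $0\ne r\in\mathcal R$ and $F_1,F_1'\in\mathcal R[x_w,y_w]$ of positive degree in $p_w$. A prime factor of $r$ in $\mathcal R$ is prime in $\mathcal R[x_w,y_w]$, so it divides $F_1$ or $F_1'$ and can be canceled, without change of the degrees in $p_w$. In the end $C(G)$ is a product of two polynomials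 of positive degree in $p_w$, which contradicts its irreducibility. Since $\deg(w)-1\ge1$, $C(G)$ is not constant over $K$. $\square$

**Corollary 4.** Let $G$ be isostatic, $n\ge3$, and satisfy (3) of Theorem 2. Then the real realizations $p$ with $p_u\neq p_v$ for all $u\ne v$ and $C(G)(p)=0$ are Zariski dense in the hypersurface $C(G)=0$. Every real polynomial vanishing at all of them is divisible by $C(G)$.

*Proof.* **Step 1: a real zero where some partial derivative is nonzero.** For $n\ge4$ take the real configuration of (5) at $s=s_b$. It is a simple root of the restriction of $C(G)$ to a line along which only $p_w$ moves, so the derivative of $C(G)$ with respect to $\xi=x_w$ or $\xi=y_w$ is nonzero there. For $n=3$ take a zero of $[abc]$ with $y_b\ne y_c$ and $\xi=x_a$; such a zero exists because $[abc]$ has degree $1$ in $x_a$ with leading coefficient $\pm(y_b-y_c)$.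

**Step 2: a graph of zeros with distinct points.** By the implicit function theorem, near this point the zeros of $C(G)$ form the graph of a function $\xi=f(\cdot)$ over a nonempty open set $U\subseteq\mathbb R^{2n-1}$ in the other coordinates. For $u\neq v$, at least one of the two equations $x_u=x_v$, $y_u=y_v$ does not involve $\xi$; it defines a hyperplane in $\mathbb R^{2n-1}$. Remove these finitely many hyperplanes from $U$. What is left is a nonempty open set $U'$, and all points of the graph over $U'$ have $p_u\ne p_v$ for all $u\ne v$.

**Step 3: divisibility.** Let $g$ be a real polynomial that vanishes at all the realizations in the statement, and suppose $C(G)\nmid g$. As $C(G)$ is irreducible over $\mathbb R$, $C(G)$ and $g$ are coprime. Since $C(G)$ has positive degree in $\xi$, by Gauss's lemma they are still coprime as polynomials in $\xi$ over the field of rational functions in the other coordinates. So there are real polynomials $h_1,h_2$ and a nonzero polynomial $r$ in the other $2n-1$ coordinates with $h_1C(G)+h_2g=r$. On the graph over $U'$ both $C(G)$ and $g$ vanish, so $r$ vanishes on the open set $U'$ and is zero, a contradiction. Hence $C(G)\mid g$.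

**Step 4: density.** Let $g$ be a complex polynomial that vanishes at all these realizations. They are real, so the real polynomials formed by the real and by the imaginary parts of the coefficients of $g$ vanish there too, and $C(G)$ divides both, hence $g$. So $g$ vanishes on the whole hypersurface $C(G)=0$. $\square$

## $K_{3,3}$ and the conic through six points

We can now name the pure condition of $K_{3,3}$. Let $\theta$ be the $6\times6$ determinant with rows $(x_v^2,x_vy_v,y_v^2,x_v,y_v,1)$ for the six vertices. It vanishes at a real $p$ if and only if the six points lie on a conic, in the sense of (4). It is a nonzero polynomial, homogeneous of degree $2+2+2+1+1+0=8$. Let $[X]$ be the bracket of the three points of the side $X$.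

Let $p$ be real with distinct points and $C(K_{3,3})(p)=0$. Then $R(K_{3,3},p)$ has rank less than $9$, by the remark after (2). If the points of $X$ are not collinear, (4) gives a conic through the six points, so $\theta(p)=0$; otherwise $[X](p)=0$. In both cases $\theta\cdot[X]$ vanishes at $p$, and Corollary 4 yields $C(K_{3,3})\mid\theta\cdot[X]$. By Theorem 1, $C(K_{3,3})$ is irreducible, hence prime. It does not divide $[X]$, because by Corollary 3 it has degree $2$ in each point of $Y$ while $[X]$ does not involve those points. So $C(K_{3,3})$ divides $\theta$. Both are homogeneous of degree $2\cdot6-4=8$, and therefore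
$$C(K_{3,3})=\text{const}\cdot\theta .$$
In particular the determinant $\theta$ is irreducible over $\mathbb C$. It has degree $2=\deg(w)-1$ in each point $p_w$, as Corollary 3 says.
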